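# Absolutely nonmeasurable sets in uncountable groups

## 1. Vitali transversals as a first guess

Let $G$ be an uncountable group acting on itself by left translations. Is there a subset of $G$ so irregular that *no* reasonable translation-respecting measure on $G$, on whatever $\sigma$-algebra it is defined, has it in its domain?

The first guess is "yes, and Vitali's construction does it". Recall the classical argument. Let $X\subset\mathbb R$ contain exactly one point of each coset of $\mathbb Q$. If $X$ were Lebesgue measurable, it would have positive measure, since its countably many translates $q+X$, $q\in\mathbb Q$, cover $\mathbb R$. Then some $P=X\cap[-n,n]$ would have positive measure, and the sets $q+P$ with $q\in\mathbb Q\cap[0,1]$ would be infinitely many disjoint sets of equal positive measure inside $[-n,n+1]$, which is impossible. Every uncountable group contains a countably infinite subgroup $H$, so we can imitate this everywhere. The guess to be tested is: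

> *For every uncountable $G$ and every countably infinite subgroup $H$, each set with exactly one point in every coset $Hg$ escapes all reasonable measures.*

The guess turns out to be right with "some" in place of "each". To test it, we make "reasonable" precise. Throughout we work in ZFC, and "countable" means finite or countably infinite.

**Definition (measures).** Let $E\neq\emptyset$ be a set and $G$ a group of transformations of $E$. A *measure on $E$* is a countably additive measure $\mu$ on some $\sigma$-algebra $\mathrm{dom}(\mu)$ of subsets of $E$. This $\sigma$-algebra contains $E$, but need not consist of all subsets of $E$.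

**Definition (quasi-invariance).** The measure $\mu$ is *$G$-quasi-invariant* if $\mathrm{dom}(\mu)$ is invariant under every $g\in G$ and, for all $Z\in\mathrm{dom}(\mu)$ and $g\in G$, we have $\mu(g(Z))=0$ if and only if $\mu(Z)=0$. The class of all nonzero $\sigma$-finite $G$-quasi-invariant measures on $E$ is denoted $M_2(E,G)$.

For example, on $\mathbb Z$ put $\mu(Z)=\sum_{n\in Z}2^{-|n|}$ for all $Z\subset\mathbb Z$. Translations change the values of $\mu$, but the only null set is $\emptyset$, so $\mu$ is $\mathbb Z$-quasi-invariant without being invariant. A second example, on an uncountable group $G$: let $\mathrm{dom}(\mu)$ consist of the countable sets and the sets with countable complement, with $\mu=0$ on the former and $\mu=1$ on the latter. This is a translation-invariant probability measure, the *countable–cocountable measure*.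

**Definition (absolute nonmeasurability).** A set $X\subset E$ is *$G$-absolutely nonmeasurable* if $X\notin\mathrm{dom}(\mu)$ for every $\mu\in M_2(E,G)$.

By the second example, such a subset of an uncountable group is neither countable nor co-countable.

**Definition (transversal).** Let $H$ be a subgroup of $G$. A *transversal of the right cosets of $H$* is a set meeting every coset $Hg$ in exactly one point. Equivalently, $G$ is the disjoint union of the sets $hX$, $h\in H$. Transversals of left cosets $gH$ are defined in the same way.

For instance, $[0,1)$ is a transversal of the cosets of $\mathbb Z$ in $\mathbb R$.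

The question comes from "Some Unsolved Problems in Measure Theory" (http://www.rmi.ge/proceedings/volumes/pdf/v162-5.pdf): does every uncountable group $G$ have a $G$-absolutely nonmeasurable subset? The statement of the problem comes with a known result: the answer is yes if $G$ is uncountable and solvable.

## 2. Testing the guess on countable groups and on direct products

**Countable groups.** If $G$ is countable, choose weights $w_g>0$ with sum $1$ and put $\mu(Z)=\sum_{g\in Z}w_g$ for all $Z\subset G$. Only $\emptyset$ is null, so $\mu\in M_2(G,G)$, and $\mu$ measures every set. So a countable group has no absolutely nonmeasurable set, and any proof must use uncountability, not just an infinite $H$.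

**Direct products.** Let $G=H\times L$ with $H$ a countably infinite group and $L$ an uncountable group. Identify $H$ with $H\times\{e\}$. Its right cosets are the sets $H\times\{l\}$, so $X_0=\{e\}\times L$ is a transversal. For $Z\subset G$ and $h\in H$ let $Z_h=\{l\in L:(h,l)\in Z\}$. Let $\mathrm{dom}(\mu)$ consist of all $Z$ such that every slice $Z_h$ is countable or co-countable in $L$, and let $\mu(Z)\in\{0,1,2,\dots,\infty\}$ be the number of $h$ for which $Z_h$ is co-countable. This is the sum over $h$ of the countable–cocountable measures of the slices, hence a measure. It is $\sigma$-finite, because $G$ is the union of the countably many sets $\{h\}\times L$ of measure $1$. It is invariant: the slice of $(h_0,l_0)Z$ at $h$ is $l_0Z_{h_0^{-1}h}$. And $\mu(X_0)=1$.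

So $X_0$ is measurable for a member of $M_2(G,G)$, and the guess is false. It already fails on the reals: let $L$ be a $\mathbb Q$-linear complement of $\mathbb Q$ in $\mathbb R$, so that $\mathbb R=\mathbb Q\oplus L$. Then $L$ is a Vitali set, nonmeasurable in the sense of Lebesgue, and yet an $\mathbb R$-invariant $\sigma$-finite measure gives it measure $1$.

Vitali's argument breaks at its last step. It produces countably many disjoint translates $hX$ of positive measure, which contradicts *finite invariant* measure on a bounded piece. A $\sigma$-finite or merely quasi-invariant measure can have countably many disjoint sets of positive measure. What it cannot have is uncountably many, as we now record.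

## 3. Countable covers against uncountable families of translates

**Lemma R.** Let $\mu\in M_2(E,G)$. There is a $G$-quasi-invariant probability measure $\nu$ with $\mathrm{dom}(\nu)=\mathrm{dom}(\mu)$ and the same null sets as $\mu$.

*Proof.* Write $E=\bigsqcup_{n\ge1} E_n$ with $E_n\in\mathrm{dom}(\mu)$ and $\mu(E_n)<\infty$. Put
$$\nu_0(Z)=\sum_{n}2^{-n}\,\frac{\mu(Z\cap E_n)}{1+\mu(E_n)},\qquad Z\in\mathrm{dom}(\mu).$$
This is a measure with $\nu_0(E)\le 1$. We have $\nu_0(Z)=0$ iff all $\mu(Z\cap E_n)$ vanish, iff $\mu(Z)=0$. So $\nu_0$ is nonzero with the same null sets as $\mu$, and $\nu=\nu_0/\nu_0(E)$ is as required. Quasi-invariance concerns only the domain and the null sets, so $\nu$ inherits it. $\blacksquare$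

A family $(Y_i)_{i\in I}$ of sets is *point-finite* if every point lies in $Y_i$ for only finitely many $i\in I$. The sets $Y_n=\{n,n+1,\dots\}\subset\mathbb N$ form a point-finite family that is not pairwise disjoint: the point $m$ lies in exactly $Y_0,\dots,Y_m$. A pairwise disjoint family is of course point-finite.

**Lemma L.** Let $\nu$ be a probability measure and $(Y_i)_{i\in I}$ an uncountable family of sets of positive $\nu$-measure. Then there are $\varepsilon>0$ and a countably infinite $J\subset I$ such that the set of points lying in $Y_i$ for infinitely many $i\in J$ has $\nu$-measure at least $\varepsilon$. In particular, $(Y_i)_{i\in I}$ is not point-finite, and a fortiori not pairwise disjoint.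

*Proof.* The set $I$ is the union over $m\ge1$ of the sets $\{i:\nu(Y_i)\ge 1/m\}$, so one of these is uncountable. Put $\varepsilon=1/m$ for such an $m$, and let $J=\{j_0,j_1,\dots\}$ be any countably infinite subset of it, listed without repetition. The tail unions $U_n=\bigcup_{k\ge n}Y_{j_k}$ decrease, and $\nu(U_n)\ge\nu(Y_{j_n})\ge\varepsilon$. By continuity from above, $\nu\bigl(\bigcap_nU_n\bigr)\ge\varepsilon$, and $\bigcap_nU_n$ is exactly the set of points lying in $Y_i$ for infinitely many $i\in J$. It is nonempty, so the family is not point-finite. $\blacksquare$

One half of Vitali's argument survives unchanged. If $X$ is a transversal of the right cosets of a countable $H$ and $X\in\mathrm{dom}(\nu)$, then $\nu(X)>0$: otherwise every $hX$ is null and so is $G=\bigcup_{h\in H}hX$. By quasi-invariance, *all* translates $gX$ then have positive measure.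

So here is the sensible next attempt: choose $X$ so that an uncountable family of its translates is pairwise disjoint, or at least point-finite. By Lemma L that would finish the proof. But in an abelian group this is impossible.

**Obstruction.** Let $G$ be abelian (written additively), $G=\bigcup_{h\in H}(h+X)$ with $H$ countable, and $D\subset G$ uncountable. Then some point lies in $d+X$ for uncountably many $d\in D$.

Indeed, for each $d\in D$ there is $h\in H$ with $-d\in h+X$. Since $H$ is countable, uncountably many $d\in D$ share the same $h$. For each of these, $-d=h+x$ with $x\in X$, that is, $-h=d+x\in d+X$. So $-h$ is the required point.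

Thus heavily covered points cannot be avoided. But the proof says more: the point that it produces lies in $H$, a very small part of $G$. This suggests the way out. Let the translates of $X$ overlap, but force the set $Y$ of points covered infinitely often by a *countable* family of translates into a set which itself has uncountably many disjoint translates. Lemma L will be used twice: first on translates of $X$, to make $\nu(Y)$ positive, and then on translates of $Y$, to get a contradiction.

## 4. The case $H\times L$ by hand

Let us do this for $G=H\times L$ with $H$ countably infinite and $|L|=\omega_1$, where the transversal $\{e\}\times L$ has just failed. Every transversal of $H\times\{e\}$ has the form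
$$X=\{(s(l),l):l\in L\}$$
for a function $s:L\to H$. The failed transversal had $s$ constant; we now want $s$ far from constant.

Enumerate $L=\{l_\xi:\xi<\omega_1\}$ and let $L_\alpha$ be the subgroup generated by $\{l_\xi:\xi<\alpha\}$. These are countable subgroups, increasing with union $L$, with $L_0=\{e\}$ and $L_\lambda=\bigcup_{\alpha<\lambda}L_\alpha$ for limit $\lambda$. If $l\ne e$, the least $\gamma$ with $l\in L_\gamma$ is neither $0$ nor a limit, so $l$ lies in exactly one *layer* $L_{\beta+1}\setminus L_\beta$. Each layer is countable and $H$ is infinite, so we may choose $s$ **injective on each layer**.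

Suppose $X\in\mathrm{dom}(\mu)$ for some $\mu\in M_2(G,G)$, and let $\nu$ come from Lemma R. Then $\nu(X)>0$, so all sets $(e,c)^{-1}X$, $c\in L$, have positive measure. Lemma L gives a countably infinite $C\subset L$ such that
$$Y=\{(h,u):(e,c)(h,u)\in X\text{ for infinitely many }c\in C\}$$
has positive measure. Every countable set of countable ordinals is bounded in $\omega_1$, so $C\subset L_\alpha$ for some $\alpha$.

We claim that $Y\subset H\times L_\alpha$. Let $u\notin L_\alpha$. Then $u\in L_{\beta+1}\setminus L_\beta$ for some $\beta\ge\alpha$. For $c\in C\subset L_\beta$ the element $cu$ is in the same layer, and $(h,cu)\in X$ means $s(cu)=h$. Since $s$ is injective on the layer, this happens for at most one $c$. So $(h,u)\notin Y$.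

Now let $D\subset L$ be a transversal of the left cosets of $L_\alpha$. It is uncountable, because $L=\bigcup_{d\in D}dL_\alpha$. The sets $(e,d)Y\subset H\times dL_\alpha$, $d\in D$, are pairwise disjoint and of positive measure, contradicting Lemma L. So $X$ is absolutely nonmeasurable.

## 5. When $H$ has no complement: eventually different functions

In a general group there is no factor $L$. Let $K$ be a group of cardinality $\omega_1$ containing $H$, and let $A$ be any transversal of the right cosets of $H$ in $K$. It plays the role of $\{e\}\times L$, but it need not be a subgroup. A transversal still corresponds to a function $s:A\to H$, via $S=\{s(a)a:a\in A\}$. What must $s$ satisfy?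

For $z,w\in K$,
$$|Hw\cap Az|=|Hwz^{-1}\cap A|=1, \tag{1}$$
where the first equality comes from right multiplication by $z^{-1}$ and the second from the definition of a transversal. So for each $x\in K$ the set $Ax$ is again a transversal, $Ax=\{f_x(a)a:a\in A\}$ for a function $f_x:A\to H$, and $Ax\cap S$ corresponds to the set of $a$ with $s(a)=f_x(a)$. In the case of Section 4 with $x=(h,u)$ the function $f_x$ is constantly $h$, so it was enough that $s$ be injective. In general the $f_x$ are unknown functions, and we want $s$ to agree with $f_x$ only finitely often.

For all $x\in K$ at once and on all of $A$ this cannot be done if $K$ is abelian: by the obstruction of Section 3, applied in $K$ to $S$ and $D=\{a^{-1}:a\in A\}$, some $x$ satisfies $ax\in S$ for uncountably many $a\in A$. But one layer at a time, we face countably many points $x$ and countably many cosets. Given countably many functions $f_0,f_1,\dots$ from $\mathbb N$ to an infinite set, a function $s$ agreeing with each of them only finitely often is found by choosing $s(n)\notin\{f_0(n),\dots,f_{n-1}(n)\}$. This is where $H$ must be infinite, and it is the whole construction.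

## 6. A transversal that is absolutely nonmeasurable

**Theorem 1.** Let $G$ be an uncountable group and $H\le G$ a countably infinite subgroup (one exists: take the subgroup generated by any countably infinite subset). Then there is a transversal $X$ of the right cosets $Hg$, $g\in G$, which is $G$-absolutely nonmeasurable.

In particular every uncountable group $G$ has a $G$-absolutely nonmeasurable subset, so the answer to the question is yes.

*Proof.*

**Step 1: a chain of countable subgroups.** The purpose is to cut a subgroup of size $\omega_1$ into countable layers. Let $K\le G$ be generated by $H$ and $\omega_1$ further elements of $G$, so $|K|=\omega_1$. Enumerate $K=\{k_\xi:\xi<\omega_1\}$ and let $K_\alpha$ be the subgroup generated by $H\cup\{k_\xi:\xi<\alpha\}$. The $K_\alpha$ are countable and increasing, $K_0=H$, $K=\bigcup_{\alpha<\omega_1}K_\alpha$, and $K_\lambda=\bigcup_{\alpha<\lambda}K_\alpha$ for limit $\lambda$.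

Put $L_\alpha=K_{\alpha+1}\setminus K_\alpha$. For $x\in K\setminus K_0$ the least $\gamma$ with $x\in K_\gamma$ is not $0$, and it is not a limit because of the last property. So $\gamma=\beta+1$ and $x\in L_\beta$. Hence $K$ is the disjoint union of $K_0$ and the layers, and
$$K\setminus K_\alpha=\bigcup_{\beta\ge\alpha}L_\beta .$$
Each $L_\alpha$ is countable. Since $K_{\alpha+1}$ and $K_\alpha$ are both unchanged by left multiplication by elements of $K_\alpha$, we have $K_\alpha L_\alpha=L_\alpha$. As $H\subset K_\alpha$, the layer $L_\alpha$ is a union of right cosets of $H$.

Let $A\subset K$ be a transversal of the right cosets of $H$ in $K$. It is uncountable, since $K=HA$ is uncountable and $H$ is countable. Equation (1) holds for $A$.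

**Step 2: a transversal $S$ of $H$ in $K$ that rarely meets the sets $Ax$.** We construct a transversal $S$ of the right cosets of $H$ in $K$ such that
$$\text{for all }\alpha<\omega_1\text{ and }x\in K\setminus K_\alpha,\quad\{a\in A\cap K_\alpha:\ ax\in S\}\text{ is finite.}\tag{2}$$

Put $S\cap K_0=\{e\}$; here $K_0=H$ is a single coset. Now fix $\alpha$ with $L_\alpha\neq\emptyset$. Then $L_\alpha$ is countably infinite, being a nonempty countable union of cosets of $H$. Enumerate it as $L_\alpha=\{z_0,z_1,\dots\}$ and go through $n=0,1,2,\dots$. If $Hz_n$ already contains some $y_m$ chosen with $m<n$, choose nothing at step $n$. Otherwise choose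
$$y_n\in Hz_n\setminus\bigcup_{i<n}Az_i .$$
This is possible, since $Hz_n$ is infinite and, by (1), each $Az_i$ contains just one point of it, so at most $n$ points are removed. Let $S\cap L_\alpha$ be the set of all chosen $y_n$. They lie in $L_\alpha$ because $Hz_n\subset L_\alpha$. Every coset contained in $L_\alpha$ is $Hz_n$ for some $n$, so it receives a point, and by the first rule it never receives a second one. Doing this for all $\alpha$, we get a transversal $S$.

To verify (2), let $x\in K\setminus K_\alpha$. By Step 1, $x\in L_\beta$ for some $\beta\ge\alpha$, say $x=z_i$ in the enumeration of $L_\beta$. Let $a\in A\cap K_\alpha$ with $ax\in S$. Since $a\in K_\alpha\subset K_\beta$, we have $ax\in L_\beta\cap S$, so $ax=y_n$ for some $n$. Thus $y_n\in Az_i$. If $i<n$, this would contradict the choice of $y_n$; hence $n\le i$. So $a=y_nz_i^{-1}$ with $n\le i$, which leaves at most $i+1$ possibilities for $a$.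

**Step 3: from $K$ to $G$.** We spread $S$ over $G$, which may be much larger than $K$. Let $T$ be a transversal of the right cosets $Kg$ in $G$. Each $g\in G$ is uniquely $g=kt$ with $k\in K$, $t\in T$; put $p(g)=k$. For $k'\in K$ we have $k'g=(k'k)t$, so
$$p(k'g)=k'p(g)\qquad(k'\in K,\ g\in G).\tag{3}$$
Put $X=p^{-1}(S)=ST$. By (3), $p^{-1}(kM)=k\,p^{-1}(M)$ for $k\in K$ and $M\subset K$. Since $K=\bigsqcup_{h\in H}hS$, taking preimages under $p$ gives $G=\bigsqcup_{h\in H}hX$. So $X$ is a transversal of the right cosets of $H$ in $G$.

**Step 4: the infinitely covered points lie in $p^{-1}(K_\alpha)$.** This is the first use of Lemma L. Suppose that $X\in\mathrm{dom}(\mu)$ for some $\mu\in M_2(G,G)$, and let $\nu$ be as in Lemma R. If $\nu(X)=0$, then $\nu(hX)=0$ for all $h\in H$, and $\nu(G)=0$ because $G=\bigcup_{h\in H}hX$, a contradiction. So $\nu(X)>0$, and $\nu(a^{-1}X)>0$ for all $a\in A$ by quasi-invariance.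

Since $A$ is uncountable, Lemma L applied to $(a^{-1}X)_{a\in A}$ gives $\varepsilon>0$ and a countably infinite $B\subset A$ such that
$$Y=\{x\in G:\ bx\in X\text{ for infinitely many }b\in B\}$$
satisfies $\nu(Y)\ge\varepsilon$. This $Y$ is in $\mathrm{dom}(\nu)$, being a countable intersection of countable unions of sets $b^{-1}X$. As $B$ is countable and countable subsets of $\omega_1$ are bounded, $B\subset K_\alpha$ for some $\alpha<\omega_1$.

Let $x\in Y$. By (3), $b\,p(x)=p(bx)\in S$ for infinitely many $b\in B\subset A\cap K_\alpha$. By (2) this is impossible if $p(x)\notin K_\alpha$. Hence $p(x)\in K_\alpha$, and $Y\subset p^{-1}(K_\alpha)$.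

**Step 5: too many disjoint translates of $Y$.** This is the second use of Lemma L. Let $D\subset K$ be a transversal of the left cosets $kK_\alpha$, $k\in K$. It is uncountable, since $K=DK_\alpha$ is uncountable and $K_\alpha$ is countable. For distinct $d,d'\in D$,
$$dY\cap d'Y\subset p^{-1}(dK_\alpha)\cap p^{-1}(d'K_\alpha)=p^{-1}(dK_\alpha\cap d'K_\alpha)=\emptyset .$$
But $\nu(dY)>0$ for every $d\in D$ by quasi-invariance. So $(dY)_{d\in D}$ is an uncountable pairwise disjoint family of sets of positive measure, contradicting Lemma L. $\blacksquare$

## 7. Actions with finite stabilizers

The proof used that translations act freely in three places: $Hz$ is infinite, $Hw\cap Az$ is a single point, and the translates $dY$ are disjoint. If stabilizers are finite but not trivial, "single" and "disjoint" weaken to "finite" and "point-finite", and Lemma L still applies. An example of such an action is the group of all maps $y\mapsto\pm y+t$ of $\mathbb R$, $t\in\mathbb R$, where the stabilizer of $x$ consists of the identity and $y\mapsto 2x-y$.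

A *selector* of a family of disjoint nonempty sets is a subset of their union that meets each of them in exactly one point.

**Theorem 2 (actions with finite stabilizers).** Let $G$ be a group of transformations of $E\ne\emptyset$. Suppose $G$ has an uncountable subgroup $K$ such that $K_x=\{k\in K:kx=x\}$ is finite for every $x\in E$. Then for every countably infinite subgroup $H\le K$ there is a selector $X$ of the family of $H$-orbits in $E$ which belongs to the domain of no nonzero $\sigma$-finite $K$-quasi-invariant measure on $E$. In particular $X$ is $G$-absolutely nonmeasurable.

*Proof.* The last sentence follows from the one before it, since a $G$-quasi-invariant measure is $K$-quasi-invariant.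

**Step 1: reduction and chain.** We pass to a subgroup of size $\omega_1$ and recall the chain. Replace $K$ by a subgroup of cardinality $\omega_1$ containing $H$. Stabilizers only become smaller, and a measure that is quasi-invariant for the old $K$ is so for the new one, so it suffices to prove the claim for the new $K$. Let $K_\alpha$ ($\alpha<\omega_1$) and $A$ be as in Step 1 of the proof of Theorem 1. We write $K_\alpha$ with an ordinal $\alpha$ for the chain and $K_z$ with a point $z\in E$ for stabilizers.

**Step 2: a substitute for (1).** We show that, for all $z,w\in E$,
$$Hz\text{ is infinite, and }\{a\in A:az\in Hw\}\text{ is finite, so }Hw\cap Az\text{ is finite.}\tag{4}$$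
The orbit $Hz$ is infinite because $H$ is infinite and $H\cap K_z$ is finite. For the second claim, suppose $a_0$ belongs to the set. Every member $a$ satisfies $az\in Hw=Ha_0z$, say $az=ha_0z$. Then $a_0^{-1}h^{-1}a\in K_z$, so $a\in Ha_0K_z$. This is a union of at most $|K_z|$ right cosets $Ha_0k$, $k\in K_z$, and each meets $A$ once. So the set has at most $|K_z|$ elements. Finally, $Hw\cap Az$ is the image of this set under $a\mapsto az$.

**Step 3: the selector.** We repeat the diagonal choice in each $K$-orbit. For every $K$-orbit $O$ fix $x_O\in O$ and put $O_\alpha=K_\alpha x_O$ and $L^O_\alpha=O_{\alpha+1}\setminus O_\alpha$. The sets $O_\alpha$ increase, have union $O$, and satisfy $O_\lambda=\bigcup_{\alpha<\lambda}O_\alpha$ for limit $\lambda$. So, as before, the least $\gamma$ with $x\in O_\gamma$ is $0$ or a successor: $O$ is the disjoint union of $O_0=Hx_O$ and the layers $L_\alpha^O$, and $O\setminus O_\alpha=\bigcup_{\beta\ge\alpha}L^O_\beta$. Each $L_\alpha^O$ is countable. It is $K_\alpha$-invariant because $O_{\alpha+1}$ and $O_\alpha$ are, and in particular it is a union of $H$-orbits.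

Let $X\cap O_0=\{x_O\}$. If $L_\alpha^O\ne\emptyset$, then it is infinite, because it is a union of $H$-orbits; write $L^O_\alpha=\{z_0,z_1,\dots\}$. At step $n$, if $Hz_n$ contains a previously chosen point, choose nothing; otherwise choose
$$y_n\in Hz_n\setminus\bigcup_{i<n}Az_i .$$
By (4), $Hz_n$ is infinite and the removed part of it is finite, so this is possible. Let $X\cap L_\alpha^O$ be the set of chosen points. Each $H$-orbit inside $L_\alpha^O$ contains exactly one of them. Doing this for all $O$ and $\alpha$, we get a selector $X$ of the $H$-orbits in $E$.

**Step 4: a substitute for (2).** We claim that, for every $K$-orbit $O$ and every $\alpha<\omega_1$,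
$$x\in O\setminus O_\alpha\ \Longrightarrow\ \{a\in A\cap K_\alpha:ax\in X\}\text{ is finite.}\tag{5}$$
Let $x=z_i\in L_\beta^O$ with $\beta\ge\alpha$, in the enumeration of $L^O_\beta$. If $a\in A\cap K_\alpha$ and $ax\in X$, then $ax\in L_\beta^O$ since $a\in K_\beta$, so $ax=y_n$ for some $n$. Since $y_n\in Az_i$, the choice of $y_n$ gives $n\le i$. For each of the finitely many such $n$, the set $\{a\in A:az_i=y_n\}$ is contained in $\{a\in A:az_i\in Hy_n\}$, which is finite by (4).

**Step 5: Lemma L twice.** It remains to exclude measurability. Let $\mu$ be a nonzero $\sigma$-finite $K$-quasi-invariant measure with $X\in\mathrm{dom}(\mu)$, and let $\nu$ be as in Lemma R (applied with $K$ as the group). As $E=\bigcup_{h\in H}hX$, we have $\nu(X)>0$, so $\nu(a^{-1}X)>0$ for all $a\in A$. Since $A$ is uncountable, Lemma L gives a countably infinite $B\subset A$ such that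
$$Y=\{x\in E:bx\in X\text{ for infinitely many }b\in B\}\in\mathrm{dom}(\nu)$$
has $\nu(Y)>0$. Choose $\alpha$ with $B\subset K_\alpha$. If $x\in Y$ lies in the orbit $O$, then (5) excludes $x\notin O_\alpha$. So
$$Y\subset W:=\bigcup_{O}K_\alpha x_O ,$$
the union being over all $K$-orbits. ($W$ itself need not be measurable.)

Let $D$ be a transversal of the left cosets $kK_\alpha$ in $K$; it is uncountable. We claim that $(dW)_{d\in D}$ is point-finite. Let $x\in E$, let $O$ be its $K$-orbit, and write $x=kx_O$ with $k\in K$. If $x\in dW$, then $d^{-1}kx_O$ lies in $W\cap O=K_\alpha x_O$, say $d^{-1}kx_O=cx_O$ with $c\in K_\alpha$. Then $k^{-1}dc\in K_{x_O}$, so $d\in kK_{x_O}K_\alpha$. This is a union of at most $|K_{x_O}|$ left cosets of $K_\alpha$, each containing one element of $D$. So $x\in dW$ for at most $|K_{x_O}|$ elements $d\in D$.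

Since $dY\subset dW$, the family $(dY)_{d\in D}$ is point-finite as well. It is uncountable, and $\nu(dY)>0$ for all $d\in D$ by quasi-invariance. This contradicts Lemma L. $\blacksquare$

## 8. Which translation groups admit such sets

**Corollary 3 (classification for translations).** Let $\Gamma$ be a subgroup of a group $G$, acting on $G$ by left translations. Then $G$ contains a $\Gamma$-absolutely nonmeasurable set if and only if $\Gamma$ is uncountable. In particular, $G$ contains a $G$-absolutely nonmeasurable set if and only if $G$ is uncountable.

*Proof.* Suppose $\Gamma$ is uncountable. Left translations act freely, so all stabilizers are trivial, and Theorem 2 applies to the set $E=G$ with $\Gamma$ both as the transformation group and as the subgroup $K$.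

Suppose $\Gamma$ is countable. As in Section 2, choose weights $w_\gamma>0$ with $\sum_{\gamma\in\Gamma}w_\gamma=1$ and put $\mu(Z)=\sum_{\gamma\in Z\cap\Gamma}w_\gamma$ for all $Z\subset G$. This probability measure is defined on all subsets of $G$, and $\mu(Z)=0$ iff $Z\cap\Gamma=\emptyset$. For $\gamma\in\Gamma$ we have $\gamma Z\cap\Gamma=\gamma(Z\cap\Gamma)$, so this condition is $\Gamma$-invariant and $\mu\in M_2(G,\Gamma)$. Hence no set is $\Gamma$-absolutely nonmeasurable. The last claim is the case $\Gamma=G$. $\blacksquare$

## 9. Countable stabilizers are not enough

**Proposition 4 (sharpness of Theorem 2).** In Theorem 2, "finite" cannot be replaced by "countable": there is an uncountable group $V$ of transformations of a set $E$, with all stabilizers countable and all orbits uncountable, such that every $X\subset E$ belongs to the domain of some $V$-invariant probability measure.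

*Proof.*

**Step 1: the action.** We want every single element of $V$ to act trivially on most of $E$. Let $V$ be the vector space over $\mathbb F_2$ with basis $(e_\xi)_{\xi<\omega_1}$, and let $V_\alpha=\mathrm{span}\{e_\xi:\xi<\alpha\}$, a countable subgroup. Let
$$E=\bigsqcup_{\alpha<\omega_1}E_\alpha,\qquad E_\alpha=V/V_\alpha ,$$
with $V$ acting on each $E_\alpha$ by translations. The action is faithful, since $E_0=V/\{0\}$. The orbits are the sets $E_\alpha$, which are uncountable because $V$ is uncountable and $V_\alpha$ is countable. The stabilizer of each point of $E_\alpha$ is $V_\alpha$.

Each $v\in V$ is a finite sum of basis vectors, so $v\in V_\beta$ for some $\beta<\omega_1$, and then $v$ fixes every point of $E_\alpha$ for all $\alpha\ge\beta$.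

**Step 2: a measure adapted to $X$.** Let $X\subset E$ be given. We look for an invariant $\sigma$-algebra containing $X$. Put $I=\{\alpha<\omega_1:X\cap E_\alpha\neq\emptyset\}$. We may assume that $I$ is uncountable: if $I$ is countable, then $E\setminus X$ contains $E_\alpha$ for all but countably many $\alpha$, so we may replace $X$ by $E\setminus X$, which lies in the same $\sigma$-algebras. Let $\mathcal S$ be the family of all $Z\subset E$ such that one of the following holds:

- (i) $X\cap E_\alpha\subset Z$ for all but countably many $\alpha\in I$;
- (ii) $X\cap E_\alpha\cap Z=\emptyset$ for all but countably many $\alpha\in I$.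

If both held for some $Z$, then, $I$ being uncountable, some $\alpha\in I$ would satisfy $X\cap E_\alpha\subset Z$ and $X\cap E_\alpha\cap Z=\emptyset$, so $X\cap E_\alpha=\emptyset$, contradicting $\alpha\in I$. So the cases exclude each other. Put $\mu(Z)=1$ in case (i) and $\mu(Z)=0$ in case (ii).

**Step 3: $\mu$ is a probability measure with $X$ in its domain.** The set $E$ satisfies (i), and complements interchange (i) and (ii). Let $Z_0,Z_1,\dots\in\mathcal S$. If some $Z_n$ satisfies (i), so does the union. If none does, all satisfy (ii), and a countable union of countable exceptional sets is countable, so the union satisfies (ii). Hence $\mathcal S$ is a $\sigma$-algebra. Two disjoint members cannot both satisfy (i), since some nonempty $X\cap E_\alpha$ would lie in both. So for pairwise disjoint $Z_n$ at most one has measure $1$, and by the rule for unions $\mu(\bigcup_nZ_n)=\sum_n\mu(Z_n)$. Thus $\mu$ is a countably additive probability measure. The set $X$ satisfies (i), so $X\in\mathcal S$.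

**Step 4: invariance.** Let $v\in V$ and $Z\in\mathcal S$, and choose $\beta$ with $v\in V_\beta$. For $\alpha\ge\beta$, Step 1 gives $(v+Z)\cap E_\alpha=v+(Z\cap E_\alpha)=Z\cap E_\alpha$. So $v+Z$ and $Z$ agree on $E_\alpha$ for all but countably many $\alpha$, and (i) or (ii) holds for $v+Z$ exactly when it holds for $Z$. Hence $v+Z\in\mathcal S$ and $\mu(v+Z)=\mu(Z)$. $\blacksquare$

One can see where the proof of Theorem 2 fails for this action. A countable subgroup $H\le V$ lies in some $V_\beta$, because countable subsets of $\omega_1$ are bounded. So $H$ fixes every point of $E_\alpha$ for $\alpha\ge\beta$: the $H$-orbits there are single points, and the first claim of (4), that $Hz$ is infinite, is already false.
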